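\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The Markov type $2$ constant of $L_p$ is strictly smaller than $\sqrt{p-1}$}


\begin{abstract}
The Markov type $2$ constant $M_2(X)$ of a metric space $X$ is the best constant $M$ for which every stationary reversible finite Markov chain, mapped into $X$, satisfies $\mathbb E\,d(f(Z_t),f(Z_0))^2\le M^2t\,\mathbb E\,d(f(Z_1),f(Z_0))^2$ for all $t\ge1$. We show that for every $p>2$ one has $M_2(L_p)<\sqrt{p-1}$; the non-strict inequality is what the $2$-smoothness of $L_p$ gives. This answers in the negative the question whether $M_2(L_p)=\sqrt{p-1}$ for $p>2$. We also show that $M_2(L_p)\ge\max\{(\mathbb E|g|^p)^{1/p},2^{1/2-1/p}\}$ with $g$ a standard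 Gaussian, so $\sqrt{p-1}$ has the correct order as $p\to\infty$.
\end{abstract}

\section{Introduction}

\subsection{The question}

\begin{definition}
Let $(X,d_X)$ be a metric space and $0<p<\infty$. Let $I$ be a finite set and $A=(a_{xy})_{x,y\in I}$ a stochastic matrix that is \emph{reversible} with respect to a probability vector $\pi$, that is, $\pi_xa_{xy}=\pi_ya_{yx}$ for all $x,y$, and let $Z_0,Z_1,\dots$ be the Markov chain with transition matrix $A$ and with $Z_0$ distributed according to $\pi$. The space $X$ has \emph{Markov type $p$ with constant $M$} if for all $I,A,\pi$, all $f:I\to X$ and all integers $t\ge1$,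
\[
\mathbb E\,d_X\big(f(Z_t),f(Z_0)\big)^p\le M^p\,t\;\mathbb E\,d_X\big(f(Z_1),f(Z_0)\big)^p .
\]
The infimum of these constants $M$ is denoted by $M_p(X)$.
\end{definition}

Markov type $2$ says that a stationary reversible random walk, observed through any map into $X$, moves at most diffusively: in time $t$ it travels a distance of order at most $\sqrt t$ times the length of one step. Taking $t=1$ shows that $M_p(X)\ge 1$ whenever $X$ has at least two points. It is known that $M_2(L_2)=1$ and that $M_p(L_p)=1$ for $1<p\le2$, where $L_p=L_p(0,1)$ with the norm metric. For $p>2$ the question is posed in \cite{MELE} whether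
\begin{equation}\label{eq:question}
M_2(L_p)=\sqrt{p-1}\qquad\text{for all }p>2 .
\end{equation}

To see where the number $\sqrt{p-1}$ comes from, look first at a Hilbert space. Write $F_k=f(Z_k)-f(Z_{k-1})$, $D=F_1+\dots+F_t=f(Z_t)-f(Z_0)$ and $h(x)=\mathbb E[F_1\mid Z_0=x]$. Stationarity gives $\mathbb EF_1=0$, and reversibility gives $\mathbb E[F_k\mid Z_k,Z_{k+1},\dots]=-h(Z_k)$. Hence
\[
M_t=F_1+\sum_{k=2}^t\big(F_k-h(Z_{k-1})\big),\qquad N_1=F_t+\sum_{k=1}^{t-1}\big(F_k+h(Z_k)\big)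
\]
are end points of a martingale in forward and in backward time, and, since the drift terms cancel, $M_t+N_1=2D$. Martingale differences are orthogonal, so $\mathbb E\|M_t\|^2\le\sum_k\mathbb E\|F_k\|^2=t\,\mathbb E\|F_1\|^2$, the same holds for $N_1$, and convexity gives $\mathbb E\|D\|^2\le t\,\mathbb E\|F_1\|^2$, i.e.\ $M_2(L_2)=1$.

In $L_p$, $p>2$, orthogonality is replaced by the $2$-smoothness inequality
\begin{equation}\label{eq:smoothintro}
\|x+y\|^2\le\|x\|^2+2\langle J(x),y\rangle+(p-1)\|y\|^2,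
\end{equation}
$2J$ being the gradient of $\|\cdot\|^2$. It yields $\mathbb E\|M_t\|^2\le(p-1)\sum_k\mathbb E\|F_k\|^2$ (Lemma~\ref{lem:martingale}) and so $M_2(L_p)\le\sqrt{p-1}$. One may well guess that this is sharp, because the constant $p-1$ in the martingale inequality cannot be lowered.

\begin{example}\label{ex:martingale}
Let $r_1,r_2,\dots$ be the Rademacher functions on $(0,1)$ (independent symmetric signs for Lebesgue measure), let $\xi_0,\xi_1,\dots$ be independent random signs, and $0<\varepsilon<1$. Put $M_0=\xi_0$ (a constant function) and $M_k=(1+\varepsilon\xi_kr_k)M_{k-1}$, a martingale in $L_p$. With $q=\big(\tfrac{(1+\varepsilon)^p+(1-\varepsilon)^p}2\big)^{2/p}=1+(p-1)\varepsilon^2+O(\varepsilon^4)$, independence of the $r_l$ gives $\|M_k\|^2=q^k$ and $\|M_k-M_{k-1}\|^2=\varepsilon^2q^{k-1}$ for every choice of the signs. So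
\[
\frac{\mathbb E\|M_t\|^2}{\mathbb E\|M_0\|^2+\sum_{k\le t}\mathbb E\|M_k-M_{k-1}\|^2}=\frac{q^t}{1+\varepsilon^2\frac{q^t-1}{q-1}}\;\xrightarrow[t\to\infty]{}\;\frac{q-1}{\varepsilon^2}\;\xrightarrow[\varepsilon\to0]{}\;p-1 .
\]
Here each step is small compared with the position, its absolute value is proportional to that of the position, and its signs are balanced. Lemma~\ref{lem:equality} shows that near-equality in \eqref{eq:smoothintro} always looks like this.
\end{example}

Nevertheless the answer to \eqref{eq:question} is negative, for every $p>2$.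

\subsection{Results}

Fix $p>2$ and let $\|\cdot\|$ be the norm of $L_p$. Let $Z_0,Z_1,\dots$ be a stationary reversible chain on a finite set $I$, as in the definition. Only the antisymmetry of the increments matters, so let $F:I\times I\to L_p$ satisfy $F(x,y)=-F(y,x)$ and put
\[
F_k=F(Z_{k-1},Z_k),\qquad D=\sum_{k=1}^tF_k .
\]
The choice $F(x,y)=f(y)-f(x)$ gives $D=f(Z_t)-f(Z_0)$.

\begin{theorem}\label{thm:upper}
For every stationary reversible finite chain, every $t\ge1$ and every antisymmetric $F$,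
\[
\mathbb E\|D\|^2\le\big(1+(p-1)(t-1)\big)\,\mathbb E\|F_1\|^2 .
\]
In particular $M_2(L_p)\le\sqrt{p-1}$.
\end{theorem}

\begin{theorem}\label{thm:strict}
Let $\kappa_p$ be the supremum of $\mathbb E\|D\|^2/(t\,\mathbb E\|F_1\|^2)$ over all stationary reversible finite chains, all $t\ge1$ and all antisymmetric $F$ with $\mathbb E\|F_1\|^2>0$. Then $\kappa_p<p-1$. In particular $M_2(L_p)\le\sqrt{\kappa_p}<\sqrt{p-1}$ for every $p>2$.
\end{theorem}

If $\mathbb E\|F_1\|^2=0$ then $D=0$ almost surely, so nothing is lost by the restriction.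

\begin{theorem}\label{thm:lower}
Let $g$ be a standard Gaussian variable. Then $M_2(L_p)\ge\max\{(\mathbb E|g|^p)^{1/p},2^{1/2-1/p}\}$. Hence
\[
e^{-1/2}\le\liminf_{p\to\infty}\frac{M_2(L_p)}{\sqrt p}\le\limsup_{p\to\infty}\frac{M_2(L_p)}{\sqrt p}\le1 .
\]
\end{theorem}

For each \emph{fixed} $t$, Theorem~\ref{thm:upper} already gives a ratio at most $p-1-\frac{p-2}t<p-1$. The content of Theorem~\ref{thm:strict} is uniformity in $t$. The proof is by contradiction and gives no explicit $\kappa_p$; the exact value of $M_2(L_p)$ is not determined here.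

\subsection{The idea in an idealized case}\label{sec:idea}

Suppose, heuristically, that equality held throughout the argument above. Let $M_k$ be the forward martingale at time $k$, let $N_k$ be the sum of the terms of $N_1$ with indices $k,\dots,t$, let $\eta_k=|F_k|/\|F_k\|$ be the \emph{profile} of the $k$th step, and $V_k=\sum_{l\le k}\|F_l\|^2$. Equality in \eqref{eq:smoothintro} at each step would mean
\[
|M_k|=\|M_k\|\,\eta_k,\qquad\|M_k\|^2=(p-1)V_k,\qquad\|N_k\|^2=(p-1)(V_t-V_{k-1}),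
\]
and equality in $\mathbb E\|\frac12(M_t+N_1)\|^2\le\frac12(\mathbb E\|M_t\|^2+\mathbb E\|N_1\|^2)$ would mean $M_t=N_1$.

Fix a time $k$ and the edge $(Z_{k-1},Z_k)$. The past and the future of this edge are conditionally independent. Take two pasts leading to the edge and one common future. The edge determines $\eta=\eta_k$, so the two positions are $M_k=\rho\sigma\eta$ and $M_k'=\rho'\sigma'\eta$, with numbers $\rho,\rho'>0$ and sign functions $\sigma,\sigma'$. Follow the common future for a short while, until time $j$. Both positions change by the same $B=b\eta$, and since $\eta_j$ is determined by the common edge $(Z_{j-1},Z_j)$,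
\[
\frac{|\rho\sigma+b|}{\lambda}=\frac{|\rho'\sigma'+b|}{\lambda'}\quad\text{pointwise},\qquad\lambda=\|M_j\|,\ \lambda'=\|M_j'\| .
\]
At a point where $\rho=\rho'=1$, $\sigma=1$ and $\sigma'=-1$, and with $\lambda=\lambda'$, this reads $|1+b|=|1-b|$, that is, $b=0$: a motion in opposite relative directions would be visible in the profile. In general $\lambda=\rho$ and $\lambda'=\rho'$ to first order in $b$ (the norms grow only with the squared steps), and the first order terms give $\sigma b/\rho=\sigma'b/\rho'$. Since $b$, a sum of many small martingale steps, does not stay at $0$, we get $\sigma=\sigma'$ and $\rho=\rho'$. Thus $M_k=M_k'$: \emph{the position $M_k$ is a function of the current edge.} So far there is no contradiction; in Example~\ref{ex:martingale} the position is part of the current state.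

Now use the backward martingale. Let $L=N_1-N_k$ be the part contributed by the past. From $0=M_t-N_1=M_k+(M_t-M_k)-N_k-L$, in which $M_t-M_k$ and $N_k$ depend only on the edge and the future, the two pasts satisfy $L-L'=M_k-M_k'=0$. But $L$ has conditional mean zero given the edge and the future, and given the edge $L,L'$ are independent. Hence $L=0$ and $N_1=N_k$, which contradicts $\|N_1\|^2-\|N_k\|^2=(p-1)V_{k-1}>0$.

To turn this into a proof one must work with approximate equalities along a sequence of chains for which no limit object is available. Section~\ref{sec:norm} quantifies equality in \eqref{eq:smoothintro}; Sections~\ref{sec:upper} and \ref{sec:lower} prove Theorems~\ref{thm:upper} and~\ref{thm:lower}; Section~\ref{sec:near} derives approximate versions of the displayed equalities; Sections~\ref{sec:second} and~\ref{sec:resample} carry out the comparison of two pasts; Section~\ref{sec:end} treats $L$ and concludes.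

\section{The norm of $L_p$}\label{sec:norm}

Let $\langle f,g\rangle=\int_0^1fg\,du$, $p'=p/(p-1)$, $\psi(x)=\|x\|^2$, and
\[
J(x)=\|x\|^{2-p}|x|^{p-2}x\quad(x\ne0),\qquad J(0)=0 .
\]
Then $J(\lambda x)=\lambda J(x)$ for $\lambda\ge0$, $\|J(x)\|_{p'}=\|x\|$ and $\langle J(x),x\rangle=\|x\|^2$. From $\big||a|^{p-2}a-|b|^{p-2}b\big|\le(p-1)|a-b|(|a|+|b|)^{p-2}$ for real $a,b$ and H\"older's inequality,
\begin{equation}\label{eq:Jlip}
\|J(x)-J(y)\|_{p'}\le(p-1)2^{p-2}\|x-y\|\qquad(\|x\|=\|y\|=1).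
\end{equation}

\begin{lemma}\label{lem:taylor}
Let $x,y\in L_p$, $y\ne0$, $v_r=x+ry$ and $\varphi(r)=\psi(v_r)$. Then $\varphi'(r)=2\langle J(v_r),y\rangle$, and at every $r$ with $v_r\ne0$ (all $r$ but at most one)
\[
\varphi''=2(p-1)A_r-2(p-2)B_r,\qquad A_r=\|v_r\|^{2-p}\int|v_r|^{p-2}y^2\,du,\qquad B_r=\frac{\langle J(v_r),y\rangle^2}{\|v_r\|^2},
\]
with $0\le B_r\le A_r\le\|y\|^2$. Consequently $2A_r\le\varphi''(r)\le2(p-1)\|y\|^2$ and
\begin{equation}\label{eq:taylor}
\psi(x+y)=\psi(x)+2\langle J(x),y\rangle+\int_0^1(1-r)\varphi''(r)\,dr .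
\end{equation}
\end{lemma}

\begin{proof}
If $v_{r_0}=0$ for some $r_0$, then $v_r=(r-r_0)y$, $\varphi(r)=(r-r_0)^2\|y\|^2$, $A_r=B_r=\|y\|^2$ for $r\ne r_0$, and everything is immediate. Otherwise $g(r)=\int|v_r|^p\,du$ is positive and, by dominated convergence, twice continuously differentiable with $g'=p\int|v_r|^{p-2}v_ry$ and $g''=p(p-1)\int|v_r|^{p-2}y^2$. As $\varphi=g^{2/p}$,
\[
\varphi'=\tfrac2p\,g^{2/p-1}g'=2\langle J(v_r),y\rangle,\qquad\varphi''=\tfrac2p\,g^{2/p-1}g''-\tfrac2p\big(1-\tfrac2p\big)g^{2/p-2}(g')^2,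
\]
and the last expression is $2(p-1)A_r-2(p-2)B_r$. By Cauchy--Schwarz $(\int|v_r|^{p-2}v_ry)^2\le\|v_r\|^p\int|v_r|^{p-2}y^2$, which is $B_r\le A_r$; by H\"older $A_r\le\|y\|^2$. The rest is Taylor's formula with integral remainder.
\end{proof}

So $\psi$ is convex with gradient $2J$, and it is smooth with constant $p-1$. The two defects
\begin{align*}
\mathsf C(a,h)&=\psi(a+h)-\psi(a)-2\langle J(a),h\rangle,\\
\mathsf S(a,y)&=(p-1)\|y\|^2-\big[\psi(a+y)-\psi(a)-2\langle J(a),y\rangle\big],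
\end{align*}
the \emph{convexity gap} and the \emph{smoothness gap}, are nonnegative, and $\mathsf S(0,y)=(p-2)\|y\|^2$. By Lemma~\ref{lem:taylor}, for $h\ne0$ and $y\ne0$, with $A_r,B_r$ formed for $v_r=a+rh$ and for $v_r=a+ry$ respectively,
\begin{align}
\mathsf C(a,h)&\ge2\int_0^1(1-r)A_r\,dr,\label{eq:Clower}\\
\mathsf S(a,y)&=\int_0^1(1-r)\Big[2(p-1)\big(\|y\|^2-A_r\big)+2(p-2)B_r\Big]dr.\label{eq:Sformula}
\end{align}
Moreover, if $a\ne0$ and $\beta=\langle J(a),h\rangle/\|a\|$, then $\|a+h\|\ge|\langle J(a),a+h\rangle|/\|a\|=\big|\|a\|+\beta\big|$, so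
\begin{equation}\label{eq:Cbeta}
\mathsf C(a,h)\ge(\|a\|+\beta)^2-\|a\|^2-2\|a\|\beta=\beta^2 .
\end{equation}

By \eqref{eq:Sformula}, a small smoothness gap forces $A_r$ to be close to $\|y\|^2$, i.e.\ near-equality in H\"older's inequality. This is where $p>2$ enters.

\begin{lemma}\label{lem:holder}
There is $c_p>0$ such that $1-\int a^{p-2}b^2\,du\ge c_p\|a-b\|^p$ for all nonnegative $a,b\in L_p$ with $\|a\|=\|b\|=1$.
\end{lemma}

\begin{proof}
Let $g(r)=\frac{p-2}pr^p+\frac2p-r^{p-2}$ for $r\ge0$. By weighted AM--GM, $g(r)>0$ for $r\ne1$. Since $g(1)=g'(1)=0$ and $g''(1)=2(p-2)$, we have $g(r)\sim(p-2)(r-1)^2$ at $1$; as $p>2$, $g(r)/|r-1|^p\to\infty$ there, while this quotient tends to $\frac{p-2}p$ as $r\to\infty$. So $c_p=\inf_{r\ne1}g(r)/|r-1|^p$ is positive and at most $\frac{p-2}p$. Multiplying $g(a/b)\ge c_p|a/b-1|^p$ by $b^p$ gives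
\[
\tfrac{p-2}p\,a^p+\tfrac2p\,b^p-a^{p-2}b^2\ge c_p|a-b|^p
\]
pointwise where $b>0$, and where $b=0$ this holds because $c_p\le\frac{p-2}p$. Integrate.
\end{proof}

\begin{lemma}[near-equality in the smoothness inequality]\label{lem:equality}
If $y_n\ne0$ and $\mathsf S(a_n,y_n)/\|y_n\|^2\to0$, then $a_n\ne0$ eventually and
\[
\frac{\|y_n\|}{\|a_n\|}\to0,\qquad\Big\|\frac{|a_n|}{\|a_n\|}-\frac{|y_n|}{\|y_n\|}\Big\|\to0,\qquad\frac{\langle J(a_n),y_n\rangle}{\|a_n\|\,\|y_n\|}\to0 .
\]
Equivalently, for every $c>0$ there is $c'>0$ such that $y\ne0$ and $\mathsf S(a,y)\le c'\|y\|^2$ imply $a\ne0$ and that these three quantities, formed for $(a,y)$, are at most $c$ in absolute value.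
\end{lemma}

\begin{proof}
By homogeneity let $\|y_n\|=1$; put $v_r=a_n+ry_n$. In \eqref{eq:Sformula} both terms of the integrand are nonnegative, and the integral tends to $0$. So every subsequence has a further subsequence along which
\begin{equation}\label{eq:ABlimit}
A_r\to1\quad\text{and}\quad B_r\to0\qquad\text{for almost every }r\in(0,1).
\end{equation}
(For each $n$ these are defined for all $r$ but at most one.)

\emph{We have $\|a_n\|\to\infty$.} Otherwise $\|a_n\|$ is bounded along a subsequence, for which we may assume \eqref{eq:ABlimit}. Since $\|v_r\|$ is Lipschitz in $r$ and $(\frac d{dr}\|v_r\|)^2=B_r\le1$ for all but at most one $r$, the oscillation of $\|v_r\|$ on $[0,1]$ is at most $\int_0^1\sqrt{B_r}\,dr\to0$. After passing to a subsequence, $\|v_r\|\to\ell$ for all $r\in[0,1]$, with $0\le\ell<\infty$. If $\ell=0$, then $1=\|v_1-v_0\|\to0$, which is absurd; so $\ell>0$. Lemma~\ref{lem:holder} applied to $|v_r|/\|v_r\|$ and $|y_n|$, for which $\int(|v_r|/\|v_r\|)^{p-2}y_n^2=A_r\to1$,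 gives $\big\||v_r|-\ell|y_n|\big\|\to0$ for almost every $r$. Choose three distinct such values $r_1,r_2,r_3$. With the probability measure $\mu_n=|y_n|^p\,du$ and $q_i=v_{r_i}/y_n$ this implies $\int\big||q_i|-\ell\big|^pd\mu_n\to0$. Hence for every $c>0$ and large $n$ there is a point at which each of the three $q_i$ lies within $c$ of $\ell$ or of $-\ell$. Two of them are then close to the same number, so their difference, which is $r_i-r_j$ for some $i\ne j$, has absolute value at most $2c$. For small $c$ this is impossible.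

\emph{Conclusion.} Let a subsequence satisfy \eqref{eq:ABlimit} and fix $r$ with $A_r\to1$, $B_r\to0$. As $\|v_r-a_n\|\le1$ and $\|a_n\|\to\infty$, $v_r/\|v_r\|-a_n/\|a_n\|\to0$. Lemma~\ref{lem:holder} gives $\big\||v_r|/\|v_r\|-|y_n|\big\|\to0$, hence the second claim. And $\langle J(v_r/\|v_r\|),y_n\rangle^2=B_r\to0$ together with \eqref{eq:Jlip} gives the third. Since every subsequence has a further subsequence of this kind, the lemma follows.
\end{proof}

\begin{lemma}\label{lem:martingale}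
Let $y_1,\dots,y_m$ be $L_p$-valued, finitely valued, adapted to $(\mathcal F_i)_{0\le i\le m}$, and let $S_0=0$, $S_i=S_{i-1}+y_i-\mathbb E[y_i\mid\mathcal F_{i-1}]$. Then
\[
\mathbb E\|S_m\|^2\le(p-1)\sum_i\mathbb E\|y_i\|^2,\qquad\mathbb E\max_i\|S_i\|^2\le4(p-1)\sum_i\mathbb E\|y_i\|^2,
\]
and the same holds conditionally on $\mathcal F_0$.
\end{lemma}

\begin{proof}
Let $h=\mathbb E[y_i\mid\mathcal F_{i-1}]$ and $a=S_{i-1}-h$, so that $S_i=a+y_i$. Since $\mathsf S\ge0$, $\psi(S_i)\le\psi(a)+2\langle J(a),y_i\rangle+(p-1)\|y_i\|^2$. Conditioning on $\mathcal F_{i-1}$ turns the first two terms into $\psi(a)+2\langle J(a),h\rangle$, which is at most $\psi(a+h)=\psi(S_{i-1})$ because $\mathsf C\ge0$. Sum over $i$. The second bound is Doob's $L_2$ maximal inequality for the submartingale $\|S_i\|$.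
\end{proof}

Expanding at the predicted point $a=S_{i-1}-h$ rather than at $S_{i-1}$ is what keeps the uncentered norm $\|y_i\|$ on the right, with constant $p-1$.

\section{The upper bound}\label{sec:upper}

Let $Z_0,\dots,Z_t$ be a stationary reversible chain, $F$ antisymmetric, and $G_k=\|F_k\|^2$. We fix Borel representatives of the finitely many functions $F(x,y)$. Let $h(x)=\sum_{y\in I}a_{xy}F(x,y)$, so that $\mathbb E[F_k\mid Z_0,\dots,Z_{k-1}]=h(Z_{k-1})$. By reversibility and antisymmetry,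
\begin{equation}\label{eq:backdrift}
\mathbb E[F_k\mid Z_k,Z_{k+1},\dots,Z_t]=-h(Z_k).
\end{equation}
In particular $\mathbb EF_1=\mathbb Eh(Z_0)$ and $\mathbb EF_1=-\mathbb Eh(Z_1)=-\mathbb Eh(Z_0)$, so $\mathbb EF_1=0$.

Let $\mathcal F_0$ be trivial and $\mathcal F_k=\sigma(Z_0,\dots,Z_k)$ for $k\ge1$; put $h_0=0$ and $h_k=h(Z_k)$ for $1\le k\le t-1$. Then $h_{k-1}=\mathbb E[F_k\mid\mathcal F_{k-1}]$ for all $1\le k\le t$, and
\[
M_k=\sum_{l=1}^k(F_l-h_{l-1})\qquad(0\le k\le t)
\]
is a martingale for $(\mathcal F_k)$. By \eqref{eq:backdrift} and $\mathbb EF_t=0$,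
\[
N_k=F_t+\sum_{l=k}^{t-1}\big(F_l+h(Z_l)\big)\quad(1\le k\le t),\qquad N_{t+1}=0,
\]
is a backward martingale for $\mathcal B_k=\sigma(Z_{k-1},\dots,Z_t)$ ($k\le t$), $\mathcal B_{t+1}$ trivial. The drifts cancel in the sum:
\begin{equation}\label{eq:2D}
M_t+N_1=2D .
\end{equation}
For a path $\omega=(Z_0,\dots,Z_t)$ let $\check\omega=(Z_t,\dots,Z_0)$; it has the same law. Since $F_l(\check\omega)=-F_{t+1-l}(\omega)$,
\begin{equation}\label{eq:reversal}
M_i(\check\omega)=-\sum_{m=t+1-i}^tF_m(\omega)-\sum_{m=t+1-i}^{t-1}h(Z_m)=-N_{t+1-i}(\omega)\qquad(1\le i\le t).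
\end{equation}
In particular $\mathbb E\|N_1\|^2=\mathbb E\|M_t\|^2$. Finally put
\[
a_k=M_{k-1}-h_{k-1},\qquad\delta_k=\mathsf C(a_k,h_{k-1})+\mathsf S(a_k,F_k)\ge0 .
\]
Then $M_{k-1}=a_k+h_{k-1}$ and $M_k=a_k+F_k$, so by definition of the gaps, for every path,
\begin{equation}\label{eq:pathwise}
\psi(M_k)=\psi(M_{k-1})+(p-1)G_k+2\langle J(a_k),F_k-h_{k-1}\rangle-\delta_k .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
As $a_k$ is $\mathcal F_{k-1}$-measurable, $\mathbb E\langle J(a_k),F_k-h_{k-1}\rangle=0$. Since $a_1=0$ and $h_0=0$, $\delta_1=\mathsf S(0,F_1)=(p-2)G_1$. Summing \eqref{eq:pathwise},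
\begin{equation}\label{eq:Mt}
\mathbb E\|M_t\|^2=(p-1)t\,\mathbb E\|F_1\|^2-\mathbb E\sum_{k=1}^t\delta_k\le\big(1+(p-1)(t-1)\big)\mathbb E\|F_1\|^2 .
\end{equation}
By \eqref{eq:2D} and convexity, $\mathbb E\|D\|^2\le\frac12\big(\mathbb E\|M_t\|^2+\mathbb E\|N_1\|^2\big)=\mathbb E\|M_t\|^2$.
\end{proof}

\section{Lower bounds}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $m>2t$ and let $Z$ be the walk on $\{1,\dots,m\}$ that proposes a step $\pm1$ with probability $\frac12$ each and stays put when the proposed step leaves the segment. It is reversible for the uniform law, and $\mathbb E|Z_1-Z_0|^p\le1$. Let $S_t$ be a sum of $t$ independent random signs. If $t<Z_0\le m-t$, the boundary plays no role up to time $t$, so $\mathbb E|Z_t-Z_0|^p\ge(1-\frac{2t}m)\mathbb E|S_t|^p$.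

Take $K$ independent copies $Z^{(1)},\dots,Z^{(K)}$; together they form a reversible chain on $\{1,\dots,m\}^K$. Let $f(z)=K^{-1/p}(z^{(1)},\dots,z^{(K)})\in\ell_p^K$, which embeds isometrically in $L_p$. Writing $Z$ also for the product chain, we have
\[
\mathbb E\|f(Z_1)-f(Z_0)\|^2\le\big(\mathbb E\|f(Z_1)-f(Z_0)\|^p\big)^{2/p}=\big(\mathbb E|Z^{(1)}_1-Z^{(1)}_0|^p\big)^{2/p}\le1,
\]
while $\|f(Z_t)-f(Z_0)\|^p=\frac1K\sum_i|Z_t^{(i)}-Z_0^{(i)}|^p$ is bounded by $t^p$ and, by the law of large numbers, $\mathbb E\|f(Z_t)-f(Z_0)\|^2\to(\mathbb E|Z^{(1)}_t-Z^{(1)}_0|^p)^{2/p}$ as $K\to\infty$. Letting $K\to\infty$ and then $m\to\infty$,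
\[
M_2(L_p)^2\ge\frac{(\mathbb E|S_t|^p)^{2/p}}t\qquad\text{for all }t\ge1 .
\]
For $t=2$ we have $\mathbb E|S_2|^p=2^{p-1}$ and the bound is $2^{1-2/p}$. As $t\to\infty$, $S_t/\sqrt t\to g$ in law with all moments (since $\mathbb Ee^{\lambda S_t/\sqrt t}\le e^{\lambda^2/2}$ for real $\lambda$), and the bound tends to $(\mathbb E|g|^p)^{2/p}$.

Finally $\mathbb E|g|^p=2^{p/2}\Gamma(\frac{p+1}2)/\sqrt\pi$, and Stirling's formula in the form $\Gamma(x)^{1/x}\sim x/e$ with $x=\frac{p+1}2$ gives $(\mathbb E|g|^p)^{1/p}\sim\sqrt2\,\big(\tfrac{p+1}{2e}\big)^{(p+1)/(2p)}\sim\sqrt{p/e}$. The upper limit is bounded by Theorem~\ref{thm:upper}.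
\end{proof}

\section{Near-extremal chains}\label{sec:near}

By Theorem~\ref{thm:upper}, $\kappa_p\le p-1$. From now on we assume, for contradiction, that $\kappa_p=p-1$. Then there is a sequence of chains, times $t=t_n$ and antisymmetric $F$, the index $n$ being suppressed, with $\mathbb E\|F_1\|^2=1$ and
\begin{equation}\label{eq:extremal}
\mathbb E\|D\|^2\ge(1-\zeta_n)(p-1)t,\qquad\zeta_n\to0 .
\end{equation}

\paragraph{Conventions.} All limits are as $n\to\infty$; $o(t)$ and $O(t)$ stand for numbers whose ratio to $t=t_n$ tends to $0$, respectively is bounded. Convergence ``in $Q$'', $o_P$ and $O_P$ refer to convergence, respectively boundedness, in probability for the sequence of probability measures $Q=Q_n$ under consideration. A quantity may be undefined on an event whose probability tends to $0$. Positive random variables $R_n$ are \emph{tight in $(0,\infty)$} if $\lim_{R\to\infty}\limsup_nQ(R_n\notin[1/R,R])=0$; products and quotients of such variables are again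 tight in $(0,\infty)$, and $R_nY_n\to0$ in $Q$ if $Y_n\to0$ in $Q$.

\subsection{The energy-biased measure}

Let $V_k=\sum_{l\le k}G_l$ be the energy spent up to time $k$, and $V=V_t$, so $\mathbb EV=t$. By \eqref{eq:Mt} and \eqref{eq:extremal} the gaps satisfy $\mathbb E\sum_k\delta_k=o(t)$. This says that $\delta_k$ is small compared with $G_k$ for most of the \emph{energy}, not for most indices $k$. Accordingly we choose the step at random in proportion to its energy: let
\[
\widehat{\mathbb P}(d\omega,k)=\mathbb P(d\omega)\,\frac{G_k(\omega)}t,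
\]
a probability measure on pairs of a path $\omega$ and an index $1\le k\le t$. Its $\omega$-marginal is $(V/t)\mathbb P$; given $\omega$, the index $k$ is chosen with probability $G_k/V$; almost surely $G_k>0$. It is invariant under $(\omega,k)\mapsto(\check\omega,t+1-k)$. The random variable $V/t$ need not be close to $1$, so errors will be measured relative to $V$.

\begin{lemma}\label{lem:transfer}
{\rm(a)} If $Y\ge0$ is a function of $\omega$ with $\mathbb EY=o(t)$, then $Y/V\to0$ in $\widehat{\mathbb P}$.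
{\rm(b)} If $Y_k\ge0$ and $\mathbb E\sum_kY_k=o(t)$, then $Y_k/G_k\to0$ in $\widehat{\mathbb P}$.
\end{lemma}

\begin{proof}
For $c>0$, $\widehat{\mathbb P}(Y>cV)=\frac1t\mathbb E[V1_{Y>cV}]\le\frac{\mathbb EY}{ct}$ and $\widehat{\mathbb P}(Y_k>cG_k)=\frac1t\mathbb E\sum_kG_k1_{Y_k>cG_k}\le\frac{\mathbb E\sum_kY_k}{ct}$.
\end{proof}

\begin{lemma}\label{lem:first}
In $\widehat{\mathbb P}$,
\[
\frac{\sum_l\delta_l}V\to0,\qquad\frac{\delta_k}{G_k}\to0,\qquad\frac{\|\Delta\|}{\sqrt V}\to0,\quad\text{where }\Delta=M_t-N_1 .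
\]
\end{lemma}

\begin{proof}
Since $\mathbb E\|M_t\|^2\ge\mathbb E\|D\|^2$, \eqref{eq:Mt} and \eqref{eq:extremal} give $\mathbb E\sum\delta_k\le\zeta_n(p-1)t$; apply Lemma~\ref{lem:transfer}.

For $\Delta$, put $a=\|M_t\|$, $b=\|N_1\|$, $c=\|\frac12(M_t+N_1)\|=\|D\|$ and $m=\max(a,b)$. Then $\mathbb Ea^2=\mathbb Eb^2\le(p-1)t$, $\mathbb Ec^2\ge(1-\zeta_n)(p-1)t$ and $c\le\frac{a+b}2\le m$. So
\[
\mathbb E\tfrac{(a-b)^2}4=\tfrac12\mathbb E(a^2+b^2)-\mathbb E\tfrac{(a+b)^2}4\le\zeta_n(p-1)t,\qquad\mathbb E\Big[\tfrac{(a+b)^2}4-c^2\Big]\le\zeta_n(p-1)t .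
\]
As $m^2-\frac{(a+b)^2}4\le m|a-b|$ and $\mathbb Em^2\le2(p-1)t$, Cauchy--Schwarz gives $\mathbb E(m^2-c^2)=o(t)$. For real $\xi,\zeta$, the inequality $\alpha^p+\beta^p\le(\alpha^2+\beta^2)^{p/2}$ $(\alpha,\beta\ge0)$ and convexity give
\[
\Big|\frac{\xi+\zeta}2\Big|^p+\Big|\frac{\xi-\zeta}2\Big|^p\le\Big(\frac{\xi^2+\zeta^2}2\Big)^{p/2}\le\frac{|\xi|^p+|\zeta|^p}2 .
\]
Integrating with $\xi=M_t(u)$, $\zeta=N_1(u)$, we get $\|\Delta/2\|^p\le m^p-c^p\le\frac p2m^{p-2}(m^2-c^2)$. By H\"older's inequality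
\[
\mathbb E\|\Delta\|^2\le4\big(\tfrac p2\big)^{2/p}(\mathbb Em^2)^{(p-2)/p}\big(\mathbb E(m^2-c^2)\big)^{2/p}=o(t),
\]
and Lemma~\ref{lem:transfer}(a) applies.
\end{proof}

\subsection{Profiles and growth of the norm}

Let $\eta_k=|F_k|/\|F_k\|$ be the profile of the $k$th step, and let
\[
e(\omega,k)=\Big\|\frac{|M_k|}{\|M_k\|}-\eta_k\Big\|\qquad(e:=1\text{ if }M_k=0\text{ or }F_k=0).
\]

\begin{lemma}\label{lem:profile}
In $\widehat{\mathbb P}$, $e(\omega,k)\to0$, $G_k/\|M_k\|^2\to0$ and $\langle J(a_k),F_k\rangle/(\|a_k\|\|F_k\|)\to0$.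
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:first}, $\mathsf S(a_k,F_k)/G_k\to0$ in $\widehat{\mathbb P}$. So Lemma~\ref{lem:equality} gives the third claim and, in $\widehat{\mathbb P}$, $\|F_k\|/\|a_k\|\to0$ and $\big\||a_k|/\|a_k\|-\eta_k\big\|\to0$. As $M_k=a_k+F_k$, the first two claims follow.
\end{proof}

\begin{lemma}\label{lem:growth}
In $\widehat{\mathbb P}$,
\[
\sup_k\frac{\big|\|M_k\|^2-(p-1)V_k\big|}V\to0,\qquad\sup_k\frac{\big|\|N_k\|^2-(p-1)(V-V_{k-1})\big|}V\to0 .
\]
\end{lemma}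

\begin{proof}
By \eqref{eq:pathwise}, $\psi(M_k)=(p-1)V_k+A_k-\sum_{l\le k}\delta_l$ with the real martingale $A_k=\sum_{l\le k}2\langle J(a_l),F_l-h_{l-1}\rangle$. We show $\mathbb E\sup_k|A_k|=o(t)$; since $\mathbb E\sum_l\delta_l=o(t)$, the first claim then follows from Lemma~\ref{lem:transfer}(a). Put $\beta_l=\langle J(a_l),F_l\rangle/\|a_l\|$ and $\beta_l'=\langle J(a_l),h_{l-1}\rangle/\|a_l\|$, both $0$ if $a_l=0$. The increments of $A$ are $2\|a_l\|(\beta_l-\beta_l')$, so their squares sum to at most $8\sup_l\|a_l\|^2\sum_l(\beta_l^2+\beta_l'^2)$. Here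
\[
\mathbb E\sum_l\beta_l^2=t\,\widehat{\mathbb E}\big[\beta_k^2/G_k\big]=o(t),
\]
because $\beta_k^2/G_k\le1$ tends to $0$ in $\widehat{\mathbb P}$ by Lemma~\ref{lem:profile}; and $\mathbb E\sum\beta_l'^2\le\mathbb E\sum\delta_l=o(t)$ by \eqref{eq:Cbeta}. Since $a_l=M_{l-1}-h_{l-1}$ and $\|h_{l-1}\|^2\le\mathbb E[G_l\mid\mathcal F_{l-1}]$, Lemma~\ref{lem:martingale} with $y_l=F_l$ gives
\[
\mathbb E\sup_l\|a_l\|^2\le2\,\mathbb E\sup_l\|M_l\|^2+2\,\mathbb E\sum_l\|h_{l-1}\|^2\le8(p-1)t+2t .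
\]
Davis' inequality states that $\mathbb E\sup_k|A_k|\le C\,\mathbb E\big(\sum_k|A_k-A_{k-1}|^2\big)^{1/2}$ for real martingales with $A_0=0$, $C$ being universal. With Cauchy--Schwarz, $\mathbb E\sup_k|A_k|\le C'\big(O(t)\,o(t)\big)^{1/2}=o(t)$.

The second claim is the first one for $\check\omega$: by \eqref{eq:reversal}, $\|N_k(\omega)\|=\|M_{t+1-k}(\check\omega)\|$, and $V_{t+1-k}(\check\omega)=V-V_{k-1}$.
\end{proof}

\begin{lemma}\label{lem:nojump}
$\max_lG_l/V\to0$ in $\widehat{\mathbb P}$. Realizing $k$ as the index with $V_{k-1}<UV\le V_k$, where $U$ is uniform on $(0,1)$ and independent of $\omega$, we have $V_{k-1}/V-U\to0$ and $V_k/V-U\to0$ in probability.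
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:profile} and~\ref{lem:growth}, $G_k/V=(G_k/\|M_k\|^2)(\|M_k\|^2/V)\to0$ in $\widehat{\mathbb P}$, and it is at most $1$. Since $k$ has conditional law $G_k/V$ given $\omega$, $\widehat{\mathbb E}[\max_l(G_l/V)^2]\le\widehat{\mathbb E}[\sum_lG_l^2/V^2]=\widehat{\mathbb E}[G_k/V]\to0$. Both $V_{k-1}/V$ and $V_k/V$ differ from $U$ by at most $\max_lG_l/V$.
\end{proof}

\subsection{Conditional independence and scales}

Let $e_k=(Z_{k-1},Z_k)$ be the edge at time $k$, \emph{left} $=(Z_0,\dots,Z_{k-2})$ and \emph{right} $=(Z_{k+1},\dots,Z_t)$. As the weight $G_k$ depends only on $e_k$, the Markov property shows: \emph{under $\widehat{\mathbb P}$, given $(k,e_k)$, left and right are independent, with their $\mathbb P$-conditional laws given $e_k$.} Likewise, given $k$ and $\mathcal F_k$ the future evolves under $\mathbb P$, and given $k$ and $\mathcal B_k$ the past evolves under $\mathbb P$.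

We shall resample left while keeping $(k,e_k)$ and right. For this we need an energy scale that depends only on $(k,e_k)$; the natural scale $V$ does not. Put
\[
V^-=V_{k-1},\quad W^-=V_k,\qquad V^+=V-V_k,\quad W^+=V-V_{k-1} ;
\]
the first two are functions of $k,e_k$, left, the last two of $k,e_k$, right. Let $s^-=s^-(k,e_k)$ and $s^+=s^+(k,e_k)$ be conditional medians of $W^-$ and $W^+$ given $(k,e_k)$ under $\widehat{\mathbb P}$. They are positive, as $W^\pm\ge G_k>0$.

\begin{lemma}\label{lem:scales}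
{\rm(a)} For all $R>0$ (and all $n$),
\begin{equation}\label{eq:tails}
\widehat{\mathbb P}(V^->Rs^+)\le\frac2{1+R},\qquad\widehat{\mathbb P}(V^+>Rs^-)\le\frac2{1+R}.
\end{equation}
{\rm(b)} $V^\pm/V$, $W^\pm/V$, $V/s^+$ and $V/s^-$ are tight in $(0,\infty)$ under $\widehat{\mathbb P}$.
\end{lemma}

\begin{proof}
(a) Fix $\omega$. If $V_{k-1}>R(V-V_{k-1})$ for some $k$, this remains true for larger $k$. If $k_0$ is the least such $k$, the set of these $k$ has conditional probability $(V-V_{k_0-1})/V<\frac1{1+R}$. So $\widehat{\mathbb P}(V^->RW^+)\le\frac1{1+R}$. Since $\widehat{\mathbb P}(W^+\le s^+\mid k,e_k)\ge\frac12$ and $V^-$, $W^+$ are conditionally independent,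
\[
\widehat{\mathbb P}(V^->RW^+)\ge\widehat{\mathbb P}(V^->Rs^+,\ W^+\le s^+)\ge\tfrac12\widehat{\mathbb P}(V^->Rs^+).
\]
The second bound is the mirror image: the set of $k$ with $V-V_k>RV_k$ is closed under passing to smaller $k$; if nonempty, with largest element $k_1$, it has mass $V_{k_1}/V<\frac1{1+R}$.

(b) The statements on $V^\pm/V$ and $W^\pm/V$ follow from Lemma~\ref{lem:nojump}; hence $W^-/W^+$ is tight in $(0,\infty)$. As in (a), $\widehat{\mathbb P}(W^->Rs^+)\le2\widehat{\mathbb P}(W^->RW^+)$, and using $\widehat{\mathbb P}(W^+\ge s^+\mid k,e_k)\ge\frac12$, $\widehat{\mathbb P}(W^-<s^+/R)\le2\widehat{\mathbb P}(W^-<W^+/R)$. So $W^-/s^+$ is tight in $(0,\infty)$, and hence so is $V/s^+=(V/W^-)(W^-/s^+)$. The case of $s^-$ is symmetric.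
\end{proof}

\section{A second step shortly after the first}\label{sec:second}

In this section and the next, $s=s^-(k,e_k)$. We now choose the later time $j$ of Section~\ref{sec:idea}. Two demands compete. The motion $B=M_j-M_k$ must be small compared with $M_k$, so that the absolute values can be linearized; but the errors $e(\omega,k)\|M_k\|$, $e(\omega,j)\|M_j\|$ must be small even compared with $B$. So we take a window of energy $\varepsilon s$ after time $k$ with $\varepsilon=\varepsilon_n\to0$ slowly. Moreover $j$ must again be a typical step, which we achieve by choosing it at random in proportion to energy inside the window.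

For $\varepsilon>0$ let $Q_\varepsilon$ be the law of $(\omega,k,\theta)$, where $(\omega,k)\sim\widehat{\mathbb P}$ and $\theta$ is independent and uniform on $(0,1)$, and let
\[
j=\min\{l>k:V_l-V_k\ge\theta\varepsilon s\},\qquad j=\dagger\ \text{ if there is no such }l .
\]

\begin{lemma}\label{lem:typical}
If $E_n$ are sets of pairs $(\omega,l)$ with $\widehat{\mathbb P}(E_n)\to0$, then $Q_\varepsilon\big(j\ne\dagger,\ (\omega,j)\in E_n\big)\to0$ for every fixed $\varepsilon>0$.
\end{lemma}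

\begin{proof}
Given $(\omega,k)$, $j=l$ means $V_{l-1}-V_k<\theta\varepsilon s\le V_l-V_k$, so $Q_\varepsilon(j=l\mid\omega,k)\le G_l/(\varepsilon s)$. On $\{s\ge V/R\}$ this is at most $RG_l/(\varepsilon V)$, whence
\[
Q_\varepsilon\big(s\ge V/R,\ j\ne\dagger,\ (\omega,j)\in E_n\big)\le\mathbb E\sum_k\frac{G_k}t\sum_l1_{E_n}(\omega,l)\frac{RG_l}{\varepsilon V}=\frac R\varepsilon\,\widehat{\mathbb P}(E_n)\to0 .
\]
And $\limsup_n\widehat{\mathbb P}(s<V/R)\to0$ as $R\to\infty$ by Lemma~\ref{lem:scales}(b).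
\end{proof}

A single large step after $k$ is rare, but we have no second moment bound for it. We use the first moment
\[
r_n=\widehat{\mathbb E}\Big[\Big(\frac{\max_{l>k}G_l}s\Big)^{1/2}\Big]
\]
(the maximum over the empty set being $0$). It tends to $0$: the variable tends to $0$ in $\widehat{\mathbb P}$ by Lemmas~\ref{lem:nojump} and~\ref{lem:scales}(b), and it is dominated by $(V^+/s)^{1/2}$, which is uniformly integrable because $\widehat{\mathbb E}(V^+/s)^{3/4}\le\int_0^\infty\frac34R^{-1/4}\frac2{1+R}\,dR<\infty$ by \eqref{eq:tails}.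

\paragraph{Choice of the window.} For each fixed $\varepsilon$ the following tend to $0$, the first in $Q_\varepsilon$ on $\{j\ne\dagger\}$ by Lemmas~\ref{lem:profile} and~\ref{lem:typical}, the next four in $\widehat{\mathbb P}$ by Lemmas~\ref{lem:first}--\ref{lem:nojump}, the last as a number:
\begin{equation}\label{eq:six}
\frac{e(\omega,j)}{\sqrt\varepsilon},\quad\frac{e(\omega,k)}{\sqrt\varepsilon},\quad\frac{\sup_l\big|\|M_l\|^2-(p-1)V_l\big|}{\varepsilon V},\quad\frac{\sum_l\delta_l}{\varepsilon V},\quad\frac{\max_lG_l}{\varepsilon V},\quad\frac{r_n}\varepsilon .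
\end{equation}
Choose $n_1<n_2<\cdots$ such that for $\varepsilon=1/m$ and all $n\ge n_m$ each random quantity in \eqref{eq:six} exceeds $1/m$ with probability at most $1/m$, and $r_n/\varepsilon\le1/m$. Put $\varepsilon_n=1/m$ for $n_m\le n<n_{m+1}$. Then $\varepsilon_n\to0$ and all of \eqref{eq:six} tends to $0$ with $\varepsilon=\varepsilon_n$. From now on $\varepsilon=\varepsilon_n$ and $Q=Q_{\varepsilon_n}$. As $V^+/s$ is tight in $(0,\infty)$, $Q(j=\dagger)\le\widehat{\mathbb P}(V^+<\varepsilon s)\to0$; statements involving $j$ are understood on $\{j\ne\dagger\}$. Since $V/s$ is tight in $(0,\infty)$, $V$ may be replaced by $s$ in the denominators of \eqref{eq:six}.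

\subsection{Increments in the window}

Let $\tau=\min\{l>k:V_l-V_k\ge\varepsilon s\}$, $\tau=t$ if there is no such $l$; so $j\le\tau$ if $j\ne\dagger$. All steps before $\tau$ are small, but the step at $\tau$ may overshoot. Therefore, for $k<l\le\tau$, we split
\[
F_l=F_l^\flat+F_l^\sharp,\qquad F_l^\flat=F_l1_{\{G_l\le\varepsilon s\}} .
\]
Since $V_{\tau-1}-V_k<\varepsilon s$ when $\tau>k$,
\begin{equation}\label{eq:split}
\sum_{k<l\le\tau}\|F_l^\flat\|^2\le2\varepsilon s,\qquad F_l^\sharp=0\ \ (k<l<\tau),\qquad\|F_\tau^\sharp\|\le\big(\max_{l>k}G_l\big)^{1/2}\ \ (\tau>k).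
\end{equation}
Given $(k,\mathcal F_k)$ the future evolves under $\mathbb P$, $s$ is determined, and $\{l\le\tau\}\in\mathcal F_{l-1}$ for $l>k$. For $k<l\le\tau$ write $h_{l-1}=h_{l-1}^\flat+h_{l-1}^\sharp$ for the conditional expectations of $F_l^\flat$ and $F_l^\sharp$ given $\mathcal F_{l-1}$, and for $k\le l\le\tau$
\[
M_l-M_k=B_l^\flat+B_l^\sharp,\qquad B_l^\flat=\sum_{k<i\le l}(F_i^\flat-h_{i-1}^\flat),\qquad B_l^\sharp=\sum_{k<i\le l}(F_i^\sharp-h_{i-1}^\sharp).
\]
We claim that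
\begin{align}
&\widehat{\mathbb E}\sup_{k\le l\le\tau}\|B_l^\flat\|^2/s\le8(p-1)\varepsilon,&&\widehat{\mathbb E}\sup_{k\le l\le\tau}\|B_l^\sharp\|/\sqrt s\le2r_n,\label{eq:Bbounds}\\
&\widehat{\mathbb E}\sum_{k\le l<\tau}\|h_l^\flat\|^2/s\le2\varepsilon,&&\widehat{\mathbb E}\sum_{k\le l<\tau}\|h_l^\sharp\|/\sqrt s\le r_n .\label{eq:hbounds}
\end{align}
Indeed, argue conditionally on $(k,\mathcal F_k)$ and use \eqref{eq:split}: the bound on $B^\flat$ is Lemma~\ref{lem:martingale} with $y_i=F_i^\flat1_{\{i\le\tau\}}$, the bounds \eqref{eq:hbounds} are Jensen's inequality, and the bound on $B^\sharp$ is the triangle inequality. Since $\sum\|h_l\|^2\le2\sum\|h_l^\flat\|^2+2(\sum\|h_l^\sharp\|)^2$ and $r_n/\varepsilon\to0$, it follows that in $\widehat{\mathbb P}$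
\begin{equation}\label{eq:window}
\sup_{k\le l\le\tau}\frac{\|M_l-M_k\|}{\sqrt s}\to0,\qquad\sup_{k\le l<\tau}\frac{\|h_l\|}{\sqrt s}\to0,\qquad\sum_{k\le l<\tau}\frac{\|h_l\|^2}{\varepsilon s}=O_P(1).
\end{equation}
By Lemma~\ref{lem:growth}, $\|M_k\|^2=(p-1)V_k+o_P(V)$, so $\|M_k\|^2/s$ is tight in $(0,\infty)$. As
\[
\|\eta_j-\eta_k\|\le e(\omega,j)+e(\omega,k)+2\,\frac{\|M_j-M_k\|}{\|M_k\|}\qquad(M_j,M_k\ne0),
\]
we conclude
\begin{equation}\label{eq:etaclose}
\|\eta_j-\eta_k\|\to0\quad\text{in }Q .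
\end{equation}

\subsection{Squares and drifts in the window}

Let $\nu=\nu_k=\eta_k^p\,du$, a probability measure on $(0,1)$. By H\"older, for $z\in L_p$,
\begin{equation}\label{eq:nu}
\int\frac{|z|}{\eta_k}\,d\nu\le\|z\|,\qquad\int\frac{z^2}{\eta_k^2}\,d\nu\le\|z\|^2
\end{equation}
(integrals over $\{\eta_k>0\}$). In the idealized model, to leading order, $F_l^2=G_l\eta_k^2$ throughout the window and there is no drift. The next lemma says that this is true on average with respect to $\nu$.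

\begin{lemma}\label{lem:lln}
{\rm(a)} $\displaystyle\sum_{k<l\le j}\int\frac{|F_l^2-G_l\eta_k^2|}{\eta_k^2\,\varepsilon s}\,d\nu\to0$ in $Q$.\qquad
{\rm(b)} $\displaystyle\sum_{k\le l<\tau}\int\frac{h_l^2}{\eta_k^2\,\varepsilon s}\,d\nu\to0$ in $\widehat{\mathbb P}$.
\end{lemma}

\begin{proof}
(a) We have $F_l^2=G_l\eta_l^2$ and $\int|\eta_l^2-\eta_k^2|\eta_k^{p-2}\,du\le2\|\eta_l-\eta_k\|\le4$ by H\"older. So the sum is at most
\[
\frac2{\varepsilon s}\sum_{k<l<\tau}G_l\|\eta_l-\eta_k\|+\frac{4\max_lG_l}{\varepsilon s},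
\]
where terms with $G_l=0$ are $0$ and the last term accounts for $l=j=\tau$. The last term is $o_P(1)$ by \eqref{eq:six}. For $k<l<\tau$ we have $V_l-V_k<\varepsilon s$, so the $\theta$-probability of $j=l$ is exactly $G_l/(\varepsilon s)$. Hence the first term has $\widehat{\mathbb P}$-expectation at most $2\,\mathbb E_Q[\|\eta_j-\eta_k\|1_{j\ne\dagger}]$, which tends to $0$ by \eqref{eq:etaclose} and boundedness.

(b) The drift is controlled by the convexity gap. For $k\le l<\tau$ and $0\le r\le1$ put $v_r=a_{l+1}+rh_l=M_l-(1-r)h_l$. By \eqref{eq:window} and tightness of $\|M_k\|^2/s$, $\sup_{l,r}\|v_r-M_k\|/\|M_k\|\to0$. So with probability tending to $1$ all $v_r$ are nonzero and, as $e(\omega,k)\to0$, the functions $\alpha_r=|v_r|/\|v_r\|$ satisfy $\sup_{l,r}\|\alpha_r-\eta_k\|\to0$. By \eqref{eq:Clower} (trivially if $h_l=0$) and H\"older,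
\[
\delta_{l+1}\ge\mathsf C(a_{l+1},h_l)\ge2\int_0^1(1-r)\int\alpha_r^{p-2}h_l^2\,du\,dr\ge\int h_l^2\eta_k^{p-2}\,du-\varpi\|h_l\|^2,
\]
where $\varpi=\sup_{k\le l<\tau,\,r}\|\alpha_r^{p-2}-\eta_k^{p-2}\|_{p/(p-2)}$. The map $a\mapsto a^{p-2}$ is uniformly continuous from the nonnegative unit sphere of $L_p$ to $L_{p/(p-2)}$: use $|a^{p-2}-b^{p-2}|\le|a-b|^{p-2}$ if $p\le3$, and $|a^{p-2}-b^{p-2}|\le(p-2)|a-b|(a+b)^{p-3}$ with H\"older if $p\ge3$. So $\varpi\to0$ in $\widehat{\mathbb P}$. Hence the sum in (b) is at most $\frac{\sum_l\delta_l}{\varepsilon s}+\varpi\sum_{k\le l<\tau}\frac{\|h_l\|^2}{\varepsilon s}\to0$ by \eqref{eq:six} and \eqref{eq:window}.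
\end{proof}

\section{Two pasts, one future}\label{sec:resample}

Let $Q_2$ be the law of $(\omega,\omega',k,\theta)$, where $(\omega,k,\theta)\sim Q$ and $\omega'$ has the same $k$, $e_k$ and right part as $\omega$, while its left part is an independent copy given $(k,e_k)$. A prime denotes the quantity computed for $\omega'$. Since $j,\tau,s$ and $\eta_l,G_l$ ($l\ge k$) depend only on $k,e_k$, right and $\theta$, they are common to $\omega$ and $\omega'$, and $(\omega',k,\theta)\sim Q$ by conditional independence. So all statements of Sections~\ref{sec:near} and~\ref{sec:second} hold for $\omega'$ as well. The increment $B=M_j-M_k=M_j'-M_k'$ is also common, and so are $B_j^\flat$ and $B_j^\sharp$.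

\begin{proposition}\label{prop:determined}
$\|M_k-M_k'\|/\sqrt s\to0$ in $Q_2$.
\end{proposition}

\begin{proof}
\emph{Step 1: linearization.} Put $x=M_k$, $\rho=\|x\|/\sqrt s$, $\sigma=\operatorname{sgn}x$ (with $\operatorname{sgn}0=1$), $\lambda=\|x+B\|/\sqrt s$, similarly $x'=M_k',\rho',\sigma',\lambda'$, and $b=B/(\sqrt s\,\eta_k)$ on $\{\eta_k>0\}$. By \eqref{eq:six}, $\rho^2=(p-1)V_k/s+o_P(\varepsilon)$ and $\lambda^2=(p-1)V_j/s+o_P(\varepsilon)$, while $0\le V_j-V_k\le\varepsilon s+\max_lG_l=O_P(\varepsilon s)$. So $\rho$ and $\lambda$ are tight in $(0,\infty)$ and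
\begin{equation}\label{eq:lambdarho}
|\lambda-\rho|=O_P(\varepsilon).
\end{equation}
Since $\big\|x-\|x\|\sigma\eta_k\big\|=\|x\|\,e(\omega,k)$, \eqref{eq:nu} gives $\frac x{\sqrt s\,\eta_k}=\rho\sigma+o_P(\sqrt\varepsilon)$ in $L_1(\nu)$, i.e.\ the $L_1(\nu)$-norm of the difference is $o_P(\sqrt\varepsilon)$. Since $e(\omega,j)$ and $e(\omega',j)$ are $o_P(\sqrt\varepsilon)$ and $\eta_j$ is common, $\frac{|x+B|}{\|x+B\|}=\frac{|x'+B|}{\|x'+B\|}+o_P(\sqrt\varepsilon)$ in $L_p$. Dividing by $\eta_k$ and using \eqref{eq:nu} and $|\rho\sigma+b|=|\rho+\sigma b|$, we get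
\begin{equation}\label{eq:compare}
\frac{|\rho+\sigma b|}\lambda=\frac{|\rho'+\sigma'b|}{\lambda'}+o_P(\sqrt\varepsilon)\quad\text{in }L_1(\nu).
\end{equation}
Write $z=\rho+\sigma b$. Then $\frac{|z|}\lambda-\frac z\rho=\frac{|z|-z}\lambda+z\big(\frac1\lambda-\frac1\rho\big)$, and $|z|-z\ne0$ only if $z<0$, in which case $|b|>\rho$ and $|z|-z=2|z|\le2|b|$. Hence
\[
\Big|\frac{|\rho+\sigma b|}\lambda-1-\frac{\sigma b}\rho\Big|\le\frac{2|b|1_{|b|>\rho}}\lambda+|\rho+\sigma b|\,\Big|\frac1\lambda-\frac1\rho\Big| .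
\]
The last term is $O_P(\varepsilon)$ in $L_1(\nu)$ by \eqref{eq:lambdarho}, because $\int|b|\,d\nu\le\|B\|/\sqrt s=o_P(1)$ by \eqref{eq:window}. The first is at most $\frac2\lambda\max(1,\frac1\rho)\min(|b|,b^2)$. Split $b=b^\flat+b^\sharp$ according to $B=B_j^\flat+B_j^\sharp$. Then $\min(|b|,b^2)\le4(b^\flat)^2+2|b^\sharp|$: if $|b^\flat|\ge|b^\sharp|$ then $b^2\le4(b^\flat)^2$, otherwise $|b|\le2|b^\sharp|$. By \eqref{eq:nu} and \eqref{eq:Bbounds}, its $\nu$-integral is at most $4\|B_j^\flat\|^2/s+2\|B_j^\sharp\|/\sqrt s=O_P(\varepsilon+r_n)=o_P(\sqrt\varepsilon)$. The same holds for $\rho',\lambda',\sigma'$. So \eqref{eq:compare} yields, with $\tilde b=b/\sqrt\varepsilon$ ($\tilde b:=0$ if $j=\dagger$),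
\begin{equation}\label{eq:bgamma}
\int|\tilde b|\,\gamma\,d\nu\to0\ \text{ in }Q_2,\qquad\gamma(u)=\Big|\frac{\sigma(u)}\rho-\frac{\sigma'(u)}{\rho'}\Big|
\end{equation}
($\gamma:=0$ if $\rho\rho'=0$, an event of probability tending to $0$).

\emph{Step 2: $\tilde b$ does not concentrate at $0$, so $\gamma$ is small.} By Lemma~\ref{lem:lln}, for a typical point $u$ the number $\tilde b(u)$ is a sum of small martingale differences with quadratic variation close to $\theta$, so it should be nearly Gaussian with variance $\theta$, independently of the pasts. We need only a weak form of this, which comes from the martingale $\prod(1+\mathrm iX_l)$.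

Sample in addition $u\sim\nu_k$, independent of everything else given $(k,e_k)$; let $\mathbf P,\mathbf E$ refer to the joint law, and let $\mathcal G$ be the $\sigma$-field generated by $k,e_k,\text{left},\text{left}',\theta,u$. Almost surely $\eta_k(u)>0$. Given $(\omega,\omega',k,\theta)$ the law of $u$ is $\nu$, so nonnegative functions whose $\nu$-integrals tend to $0$ in $Q_2$ tend to $0$ in $\mathbf P$-probability at $u$. Given $\mathcal G$, the right part has its $\mathbb P$-law given $Z_k$. So for $l>k$ the variables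
\[
X_l=\frac{F_l(u)-h_{l-1}(u)}{\eta_k(u)\sqrt{\varepsilon s}}
\]
are, given $\mathcal G$, martingale differences for the $\sigma$-fields generated by $\mathcal G$ and $Z_{k+1},\dots,Z_l$, and $\tilde b(u)=\sum_{k<l\le j}X_l$ if $j\ne\dagger$. Let $j_*=j$, or $j_*=t$ if $j=\dagger$. Let $q$ be the least $l\ge k$ such that
\[
l=j_*,\quad\text{or}\quad\sum_{k<i\le l}X_i^2>2,\quad\text{or}\quad l<j_*\ \text{and}\ |h_l(u)|>\eta_k(u)\sqrt{\varepsilon s} .
\]
This is a stopping time, so $\Pi=\prod_{k<l\le q}(1+\mathrm iX_l)$ satisfies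
\begin{equation}\label{eq:Pi}
\mathbf E[\Pi\mid\mathcal G]=1 .
\end{equation}

\emph{The sequence $\Pi=\Pi_n$ is uniformly integrable.} If $q=k$, $\Pi=1$. If $q>k$, then $\sum_{k<l<q}X_l^2\le2$, so $|\Pi|=\prod(1+X_l^2)^{1/2}\le e(1+|X_q|)$; and $|h_{q-1}(u)|\le\eta_k(u)\sqrt{\varepsilon s}$, so $|X_q|\le1+\frac{|F_q(u)|}{\eta_k(u)\sqrt{\varepsilon s}}$. Here $|F_q(u)|\le\sup_{k<l<j}|F_l(u)|+|F_j(u)|$ if $j\ne\dagger$, and $|F_q(u)|\le\sup_{k<l\le t}|F_l(u)|$ if $j=\dagger$. By \eqref{eq:nu},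
\[
\int\sup_{k<l<j}\frac{F_l^2}{\eta_k^2\,\varepsilon s}\,d\nu\le\frac{V_{j-1}-V_k}{\varepsilon s}\le1,\qquad\mathbf E\Big[1_{j\ne\dagger}\int\frac{|F_j|}{\eta_k\sqrt{\varepsilon s}}\,d\nu\Big]\le\frac{r_n}{\sqrt\varepsilon}\to0,
\]
and if $j=\dagger$ the supremum over $k<l\le t$ obeys the first bound, since then $V-V_k<\theta\varepsilon s$. So $|\Pi|$ is dominated by the sum of a sequence bounded in $L_2$ and a sequence tending to $0$ in $L_1$.

\emph{Asymptotics of $\Pi$.} By definition of $j$ and \eqref{eq:six}, $0\le V_j-V_k-\theta\varepsilon s\le\max_lG_l=o_P(\varepsilon s)$. With Lemma~\ref{lem:lln}, in $\mathbf P$-probability,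
\[
\sum_{k<l\le j}\frac{F_l(u)^2}{\eta_k(u)^2\varepsilon s}-\theta\to0,\qquad\max_{k<l\le j}\frac{F_l(u)^2}{\eta_k(u)^2\varepsilon s}\to0,\qquad\sum_{k\le l<j}\frac{h_l(u)^2}{\eta_k(u)^2\varepsilon s}\to0 ;
\]
the maximum is at most $\frac{\max_lG_l}{\varepsilon s}$ plus the integrands in Lemma~\ref{lem:lln}(a) summed at $u$. By Cauchy--Schwarz $\sum_{k<l\le j}X_l^2-\theta\to0$ and $\max_{k<l\le j}|X_l|\to0$; and as $\theta<1$, $q=j$ with probability tending to $1$. From $\log(1+\mathrm iX)=\mathrm iX+\frac12X^2+O(|X|^3)$ and $\sum|X_l|^3\le\max|X_l|\sum X_l^2\to0$ we get $\Pi-\exp(\mathrm i\tilde b(u)+\theta/2)\to0$ in probability, and by uniform integrability in $L_1$. With \eqref{eq:Pi}, for uniformly bounded $\mathcal G$-measurable $g_n$,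
\begin{equation}\label{eq:charfn}
\mathbf E\big[g_n\,e^{\mathrm i\tilde b(u)+\theta/2}\big]-\mathbf E[g_n]\to0 .
\end{equation}

\emph{Conclusion of the step.} Let $c>0$ and $g_n=1_{\{\gamma(u)>c\}}$. This is a function of $(k,e_k,\text{left},\text{left}',u)$, hence $\mathcal G$-measurable and independent of $\theta$. By \eqref{eq:bgamma}, $|\tilde b(u)|\gamma(u)\to0$ in probability, so $g_n\big(e^{\mathrm i\tilde b(u)}-1\big)\to0$ in $L_1$. Thus \eqref{eq:charfn} becomes
\[
\big(\mathbf E\,e^{\theta/2}-1\big)\,\mathbf P(\gamma(u)>c)\to0 ,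
\]
and since $\mathbf E\,e^{\theta/2}>1$ does not depend on $n$, $\gamma(u)\to0$ in $\mathbf P$-probability.

\emph{Step 3: from $\gamma$ to the positions.} Let $R\ge1$. If $\rho,\rho'\in[1/R,R]$ and $\gamma(u)<2/R$, then $\sigma(u)=\sigma'(u)$, because otherwise $\gamma(u)=\frac1\rho+\frac1{\rho'}\ge\frac2R$; and then $|\rho-\rho'|=\rho\rho'\gamma(u)\le R^2\gamma(u)$. Since $\rho,\rho'$ are tight in $(0,\infty)$ and $|\rho\sigma-\rho'\sigma'|\le2R$ on $\{\rho,\rho'\le R\}$, it follows by bounded convergence that $\int|\rho\sigma-\rho'\sigma'|^p\,d\nu\to0$ in $Q_2$. This integral is $\|(\rho\sigma-\rho'\sigma')\eta_k\|^p$, and $\|x-\rho\sqrt s\,\sigma\eta_k\|=\|x\|e(\omega,k)=o_P(\sqrt s)$, similarly for $x'$. So $\|x-x'\|=o_P(\sqrt s)$.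
\end{proof}

\begin{remark}
Here the Markov property is essential: it allows two independent pasts to be attached to the same future, so that $B$ and $\eta_j$ are common to both. By itself Proposition~\ref{prop:determined} is not contradictory, as explained in Section~\ref{sec:idea}. The contradiction comes from comparing with the backward martingale, that is, from reversibility.
\end{remark}

\section{The contribution of the past}\label{sec:end}

From now on $s=s^+(k,e_k)$; this is the scale for which \eqref{eq:tails} controls $V^-$. As $V/s^-$ and $V/s^+$ are tight in $(0,\infty)$, Proposition~\ref{prop:determined} holds with this $s$ too. Let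
\[
L=N_1-N_k=\sum_{l<k}\big(F_l+h(Z_l)\big),
\]
a function of $k$ and $(Z_0,\dots,Z_{k-1})$. Write
\[
\Delta=M_t-N_1=M_k+(M_t-M_k)-N_k-L .
\]
Here $M_t-M_k$ and $N_k$ depend only on $(k,e_k,\text{right})$, which $\omega$ and $\omega'$ share. Hence $L-L'=(M_k-M_k')-(\Delta-\Delta')$, and by Proposition~\ref{prop:determined} and Lemma~\ref{lem:first}, applied to $\omega$ and to $\omega'$,
\begin{equation}\label{eq:LL}
\|L-L'\|/\sqrt s\to0\quad\text{in }Q_2 .
\end{equation}

\begin{proposition}\label{prop:L}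
$\|L\|/\sqrt s\to0$ in $\widehat{\mathbb P}$.
\end{proposition}

If the convergence \eqref{eq:LL} held in $L_1$, then Jensen's inequality in the form $\widehat{\mathbb E}[\|L\|/\sqrt s]\le\mathbb E_{Q_2}[\|L-L'\|/\sqrt s]$ would finish the proof. But \eqref{eq:tails} does not bound $\widehat{\mathbb E}(V^-/s)$, so Lemma~\ref{lem:martingale} does not give a second moment bound for $\|L\|/\sqrt s$. We therefore truncate, at the cost of a logarithm.

\begin{proof}
By \eqref{eq:backdrift}, $L=\sum_{l<k}\big(F_l-\mathbb E[F_l\mid\mathcal B_{l+1}]\big)$. Given $k$ and $\mathcal B_k=\sigma(Z_{k-1},\dots,Z_t)$, $s$ is determined and the past evolves under $\mathbb P$. Let $\Lambda\ge1$, $V_{[l,k)}=\sum_{i=l}^{k-1}G_i$ (so $V_{[1,k)}=V^-$ and $V_{[k,k)}=0$) and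
\[
\bar F_l=F_l1_{\{V_{[l,k)}\le\Lambda^2s\}},\qquad\bar L=\sum_{l<k}\big(\bar F_l-\mathbb E[\bar F_l\mid\mathcal B_{l+1}]\big),
\]
with $k$ held fixed in the conditional expectations. Then $\bar L$ is a function of $(k,e_k,\text{left})$ and $\widehat{\mathbb E}[\bar L\mid k,\mathcal B_k]=0$; hence $\bar L$ has mean zero given $(k,e_k)$.

\emph{Second moment of $\bar L$.} We have $\sum_{l<k}\|\bar F_l\|^2\le\min(V^-,\Lambda^2s)$. By Lemma~\ref{lem:martingale}, used backward in time conditionally on $(k,\mathcal B_k)$, and \eqref{eq:tails},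
\[
\widehat{\mathbb E}\frac{\|\bar L\|^2}s\le(p-1)\,\widehat{\mathbb E}\min\Big(\frac{V^-}s,\Lambda^2\Big)\le(p-1)\int_0^{\Lambda^2}\frac{2\,dR}{1+R}=2(p-1)\log(1+\Lambda^2).
\]

\emph{Truncation error.} Let $A=\{V^-\le\Lambda^2s\}$; $\widehat{\mathbb P}(A^c)\le\frac2{1+\Lambda^2}$. On $A$ we have $F_l=\bar F_l$ for all $l<k$, and the $\mathcal B_{l+1}$-measurable condition $V_{[l+1,k)}\le\Lambda^2s$ holds, so
\[
\|L-\bar L\|\le\mathsf r:=\sum_{l<k}\mathbb E\Big[\|F_l\|\,1_{\{V_{[l+1,k)}\le\Lambda^2s<V_{[l,k)}\}}\Big|\mathcal B_{l+1}\Big].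
\]
At most one index $l$ is a crossing index, i.e.\ satisfies $V_{[l+1,k)}\le\Lambda^2s<V_{[l,k)}$; it exists only if $V^->\Lambda^2s$, and then $\|F_l\|\le\sqrt{V^-}$. By \eqref{eq:tails}, $\widehat{\mathbb P}(\sqrt{V^-/s}>R)\le\frac2{1+R^2}$, so
\[
\widehat{\mathbb E}\frac{\mathsf r}{\sqrt s}\le\widehat{\mathbb E}\Big[\sqrt{V^-/s}\;1_{V^->\Lambda^2s}\Big]\le\frac{2\Lambda}{1+\Lambda^2}+\int_\Lambda^\infty\frac{2\,dR}{1+R^2}\le\frac4\Lambda .
\]

\emph{Two pasts.} Let $Y=\|\bar L-\bar L'\|/\sqrt s$; then $\mathbb E_{Q_2}Y^2\le8(p-1)\log(1+\Lambda^2)$. On $A\cap A'$, $Y\le\|L-L'\|/\sqrt s+\mathsf R$ with $\mathsf R=(\mathsf r+\mathsf r')/\sqrt s$ and $\mathbb E_{Q_2}\mathsf R\le8/\Lambda$. Now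
\[
\mathbb E_{Q_2}[Y1_{A\cap A'}]\le\mathbb E_{Q_2}\mathsf R+\mathbb E_{Q_2}\big[(Y1_{A\cap A'}-\mathsf R)^+\big],\qquad(Y1_{A\cap A'}-\mathsf R)^+\le\min\big(Y,\|L-L'\|/\sqrt s\big),
\]
and the minimum is bounded in $L_2$ for fixed $\Lambda$ and tends to $0$ in probability by \eqref{eq:LL}; so its expectation tends to $0$. On the complement of $A\cap A'$, of probability at most $\frac4{1+\Lambda^2}$, use Cauchy--Schwarz. Hence
\[
\limsup_n\mathbb E_{Q_2}Y\le\frac8\Lambda+\Big(8(p-1)\log(1+\Lambda^2)\cdot\frac4{1+\Lambda^2}\Big)^{1/2}=:\chi(\Lambda),\qquad\chi(\Lambda)\to0\text{ as }\Lambda\to\infty .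
\]
Given $(k,e_k)$, $\bar L$ and $\bar L'$ are independent with mean zero, so Jensen's inequality gives $\widehat{\mathbb E}[\|\bar L\|/\sqrt s]\le\mathbb E_{Q_2}Y$. Finally, for $c>0$,
\[
\widehat{\mathbb P}\big(\|L\|>c\sqrt s\big)\le\widehat{\mathbb P}(A^c)+\widehat{\mathbb P}\big(\|\bar L\|>\tfrac c2\sqrt s\big)+\widehat{\mathbb P}\big(\mathsf r>\tfrac c2\sqrt s\big),
\]
and by Markov's inequality the limit superior is at most $\frac2{1+\Lambda^2}+\frac{2\chi(\Lambda)}c+\frac8{c\Lambda}$. Let $\Lambda\to\infty$.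
\end{proof}

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:strict}]
By Lemma~\ref{lem:growth}, $\|N_1\|^2=(p-1)V+o_P(V)$ and $\|N_k\|^2=(p-1)(V-V_{k-1})+o_P(V)$ in $\widehat{\mathbb P}$. So
\[
\frac{\|L\|}{\sqrt V}\ge\frac{\|N_1\|-\|N_k\|}{\sqrt V}\ge\sqrt{p-1}\,\Big(1-\sqrt{1-V_{k-1}/V}\Big)-o_P(1).
\]
By Lemma~\ref{lem:nojump}, $V_{k-1}/V$ converges in law to the uniform distribution on $(0,1)$, so $\|L\|/\sqrt V$ does not tend to $0$ in $\widehat{\mathbb P}$. But Proposition~\ref{prop:L} and the tightness of $V/s$ in $(0,\infty)$ give $\|L\|/\sqrt V\to0$ in $\widehat{\mathbb P}$. This contradiction proves $\kappa_p<p-1$. By definition of $\kappa_p$, $M_2(L_p)\le\sqrt{\kappa_p}<\sqrt{p-1}$.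
\end{proof}

\begin{thebibliography}{1}
\bibitem{MELE}
\emph{Metric Embeddings And Lipschitz Extensions},
\url{https://web.math.princeton.edu/~naor/homepage%20files/embeddings_extensions.pdf}
\end{thebibliography}

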